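\title{Paracompactness of paraLindel\"of subspaces in products of two ordinals}

\begin{abstract}
It was conjectured that $(\omega_1\cdot\omega_1)\times(\omega_1\cdot\omega+1)$, or at least $(\omega_1\cdot\omega_1)^2$, contains a paraLindel\"of subspace that is not paracompact. We show in ZFC that neither does. More generally, every paraLindel\"of subspace of $\mu\times\rho$ is paracompact whenever one of the ordinals $\mu,\rho$ is at most $\omega_1^{\,\omega}$; and for arbitrary ordinals $\mu,\rho$, a subspace of $\mu\times\rho$ is paracompact if and only if it is paraLindel\"of and normal. The main tool is a separation lemma: in a regular paraLindel\"of space, a closed set that is locally countable can be separated from every closed set disjoint from it.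
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are regular and $T_1$. Ordinals carry the order topology, products the product topology, subsets the subspace topology, and ordinal sums, products and powers are those of ordinal arithmetic. ``Countable'' means finite or countably infinite. A family of subsets of a space is \emph{locally finite} (\emph{locally countable}) if every point has a neighborhood that meets only finitely (countably) many of its members. A space is \emph{paracompact} if every open cover has a locally finite open refinement, and \emph{paraLindel\"of} if every open cover has a locally countable open refinement; a refinement is always required to cover the space.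

Every paracompact space is paraLindel\"of, and so is every Lindel\"of space. The question is when ``locally countable'' can be improved to ``locally finite''. Subspaces of ordinals are a natural place to test it. The typical non-paracompact ordinal is $\omega_1$, and the pressing-down argument that shows this also shows that $\omega_1$ is not paraLindel\"of (Lemma~\ref{lem:copies}). It is then easy to see that for subspaces of a \emph{single} ordinal the two properties agree (Proposition~\ref{prop:one}). With two factors a new obstacle appears: two edges that run towards a missing corner, as in the Tychonoff plank $\bigl((\omega_1+1)\times(\omega+1)\bigr)\setminus\{(\omega_1,\omega)\}$. The edges of the plank cannot be separated by open sets, and a Hausdorff space in which two disjoint closed sets cannot be separated is not paracompact. So one has to ask whether a paraLindel\"of subspace of a product of two ordinals can still have such edges.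

Two positive results are known:
\begin{enumerate}
\item[(i)] for every ordinal $\rho$, every paraLindel\"of subspace of $(\rho+1)\times(\omega_1\cdot\omega)$ is paracompact;
\item[(ii)] for every ordinal $\rho<\omega_1\cdot\omega_1$, every paraLindel\"of subspace of $(\rho+1)^2$ is paracompact.
\end{enumerate}
The following conjecture is posed in \cite{problem}.

\begin{quote}
\textbf{Conjecture.} There is a paraLindel\"of subspace of $(\omega_1\cdot\omega_1)\times(\omega_1\cdot\omega+1)$ which is not paracompact. Or more generally, there is a paraLindel\"of subspace of $(\omega_1\cdot\omega_1)^2$ which is not paracompact.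
\end{quote}

One can see why the square of $\omega_1\cdot\omega_1$ looks dangerous. It contains $\omega_1$ many vertical and $\omega_1$ many horizontal lines over the multiples of $\omega_1$, each line contains a closed copy of $\omega_1$, and so does the diagonal; there is much room for edges that cannot be separated. Nevertheless both assertions are false.

\begin{theorem}\label{thm:A}
Every paraLindel\"of subspace of $(\omega_1\cdot\omega_1)^2$ is paracompact. Consequently every paraLindel\"of subspace of $(\omega_1\cdot\omega_1)\times(\omega_1\cdot\omega+1)$ is paracompact.
\end{theorem}

\begin{theorem}\label{thm:B}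
If $\mu,\rho$ are ordinals and at least one of them is at most $\omega_1^{\,\omega}$, then every paraLindel\"of subspace of $\mu\times\rho$ is paracompact.
\end{theorem}

\begin{theorem}\label{thm:C}
For arbitrary ordinals $\mu,\rho$, a subspace of $\mu\times\rho$ is paracompact if and only if it is paraLindel\"of and normal.
\end{theorem}

Theorem~\ref{thm:A} is a special case of Theorem~\ref{thm:B}: we have $\omega_1\cdot\omega_1=\omega_1^{\,2}\le\omega_1^{\,\omega}$, and $\omega_1\cdot\omega+1$ is an initial segment, hence a subspace, of $\omega_1\cdot\omega_1$. Theorem~\ref{thm:B} also contains (i) and (ii), because $\omega_1\cdot\omega$ and all $\rho+1$ with $\rho<\omega_1\cdot\omega_1$ are at most $\omega_1^{\,2}$; neither (i) nor (ii) is used in its proof. In Theorem~\ref{thm:C} normality alone would not suffice: $\omega_1$ is normal, like every linearly ordered space, but not paraLindel\"of.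

\medskip
\textbf{The plan.} Two sets are \emph{separated} if they have disjoint open neighborhoods. The proof is an induction on the two factors. After splitting $X$ into open pieces if necessary, we look for two disjoint closed subsets of $X$, an ``edge'' $K$ made of vertical lines and an ``edge'' $H$ made of horizontal lines, such that $X$ cut open along either one falls apart into pieces living in smaller products. If $K$ and $H$ are separated, the induction hypothesis shows that $X$ is paracompact. Pressing down provides disjoint edges. If $X$ is normal, they are separated for free, and this gives Theorem~\ref{thm:C}. Without normality the separation has to be extracted from the paraLindel\"of property, and this is the heart of the paper (Sections \ref{sec:plank}--\ref{sec:layers}).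

\section{Closed copies of cardinals, cutting, and gluing}\label{sec:tools}

We shall use freely that a closed subspace of a paraLindel\"of space is paraLindel\"of, that a topological sum of paracompact spaces is paracompact, and that ordinals, their products and all subspaces of these have bases of clopen sets (the intervals $[0,\beta]$ and $(\alpha,\beta]$ are clopen). If $X$ is the union of pairwise disjoint open sets, then $X$ is their topological sum, and each of them is also closed in $X$. A \emph{limit} is a nonzero limit ordinal.

Let $\theta$ be a regular uncountable cardinal. A \emph{club} in $\theta$ is a closed unbounded subset; a set $S\subset\theta$ is \emph{stationary} if it meets every club. Recall that the intersection of fewer than $\theta$ clubs is a club; that the diagonal intersection $\{j<\theta: j\in E_i\text{ for all }i<j\}$ of clubs $E_i$, $i<\theta$, is a club; and the \emph{Pressing Down Lemma}: if $S$ is stationary and $f:S\to\theta$ satisfies $f(\xi)<\xi$ for all $\xi\in S$, then $f$ is constant on a stationary subset of $S$.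

\begin{lemma}\label{lem:copies}
Let $\theta$ be a regular uncountable cardinal, $X$ a paraLindel\"of subspace of a space $Z$, and $e:\theta\to Z$ a homeomorphic embedding with closed image. Then $\{\xi<\theta:e(\xi)\in X\}$ is not stationary; that is, there is a club $E\subset\theta$ with $e(\xi)\notin X$ for all $\xi\in E$.
\end{lemma}

\begin{proof}
Suppose $S=\{\xi:e(\xi)\in X\}$ is stationary. Since $S$ is homeomorphic to the closed subspace $e[\theta]\cap X$ of $X$, it is paraLindel\"of. Let $\mathcal W$ be a locally countable open refinement of the cover $\{S\cap[0,\xi]:\xi<\theta\}$ of $S$. For each limit $\xi\in S$ choose $W_\xi\in\mathcal W$ containing $\xi$ and $f(\xi)<\xi$ with $S\cap(f(\xi),\xi]\subset W_\xi$. The limit ordinals form a club, so $f$ is defined on a stationary set and is constant, say with value $\eta$, on some stationary $S'$. Pick $\sigma\in S$ with $\sigma>\eta$. Then $\sigma\in W_\xi$ for every $\xi\in S'$ with $\xi\ge\sigma$. Each $W_\xi$ is bounded in $\theta$ and contains $\xi$, so by regularity of $\theta$ there are $\theta$ many different sets among these $W_\xi$. Thus $\sigma$ lies in uncountably many members of $\mathcal W$, a contradiction.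
\end{proof}

\textbf{End maps.} The cofinality $\mathrm{cf}\,\mu$ of an ordinal $\mu>0$ is $1$ if $\mu$ is a successor, and a regular infinite cardinal if $\mu$ is a limit. Suppose $\kappa=\mathrm{cf}\,\mu\ne\omega$. An \emph{end map} of $\mu$ is a strictly increasing continuous map $\varphi:\kappa\to\mu$ such that every $x<\mu$ satisfies $x\le\varphi(i)$ for some $i<\kappa$. For $\mu=\mu'+1$ this is the map $0\mapsto\mu'$; for uncountable $\kappa$, take a strictly increasing cofinal map and replace its values at limit arguments by suprema, which are below $\mu$ because fewer than $\kappa$ terms are involved. If $\kappa=1$, the only \emph{club} in $\kappa$ is by convention $\{0\}$. In all cases a club in $\kappa$ has order type $\kappa$.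

An end map is a homeomorphism onto its image, since it maps $[0,i]$ and $(j,i]$ onto the traces of $[0,\varphi(i)]$ and $(\varphi(j),\varphi(i)]$. If $A\subset\kappa$ is a club, then $\varphi[A]$ is closed in $\mu$ and has order type $\kappa$. For $\kappa=1$ the closedness is trivial; for uncountable $\kappa$ it is part of the next lemma, which describes how $\varphi[A]$ cuts $\mu$ into bounded pieces.

\begin{lemma}[Cutting]\label{lem:cut}
Let $\kappa=\mathrm{cf}\,\mu>\omega$, let $\varphi$ be an end map of $\mu$, and let $A=\{a_i:i<\kappa\}$ be a club in $\kappa$, enumerated increasingly. For $x<\mu$ let $a(x)=\min\{a\in A:x\le\varphi(a)\}$. The intervals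
\[
J_0=[0,\varphi(a_0)],\qquad J_{i+1}=(\varphi(a_i),\varphi(a_{i+1})]\quad(i<\kappa)
\]
are open and pairwise disjoint, and for $i$ not a limit we have $x\in J_i$ if and only if $a(x)=a_i$. If $a(x)=a_i$ with $i$ a limit, then $x=\varphi(a_i)$. In particular $\varphi[A]$ is closed in $\mu$, and a set $Z\subset\mu\times\rho$ that misses $\varphi[A]\times\rho$ is the topological sum of the sets $Z\cap(J_i\times\rho)$, $i$ not a limit.
\end{lemma}

\begin{proof}
The intervals are open, and the equivalence, which implies that they are disjoint, is immediate from the definition of $a(x)$. If $a(x)=a_i$ and $i$ is a limit, then $x>\varphi(a_j)$ for all $j<i$. Since $A$ is closed and $\varphi$ is continuous, $\sup_{j<i}\varphi(a_j)=\varphi(a_i)$, so $x\ge\varphi(a_i)$, and hence $x=\varphi(a_i)$. Thus a point $x\notin\varphi[A]$ lies in some $J_i$, and $J_i\setminus\varphi[A]=J_i\setminus\{\varphi(a_i)\}$ is an open neighborhood of $x$ missing $\varphi[A]$. The last statement follows.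
\end{proof}

The pieces are put together by the following lemma.

\begin{lemma}[Gluing]\label{lem:glue}
Let $X$ be a regular space.
\begin{enumerate}
\item[(a)] Let $p\in X$ have a neighborhood base of clopen sets. If $X\setminus B$ is paracompact for every clopen $B\ni p$, then $X$ is paracompact.
\item[(b)] Let $K,H\subset X$ be separated closed sets. If every closed subset of $X$ disjoint from $K$ is paracompact, and every closed subset of $X$ disjoint from $H$ is paracompact, then $X$ is paracompact.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Given an open cover, choose a clopen $B\ni p$ inside one of its members, and add $B$ to a locally finite open refinement on the clopen set $X\setminus B$.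

(b) Let $V_K\supset K$ and $V_H\supset H$ be disjoint open sets. Then $F_1=X\setminus V_K$ and $F_2=X\setminus V_H$ are closed, paracompact, and cover $X$. Given an open cover of $X$, each $F_k$ is covered by a family of its subsets that refines the given cover and is locally finite in $F_k$, hence in $X$ because $F_k$ is closed. The union of the two families is a locally finite refinement by arbitrary sets. By Michael's theorem \cite{michael}, \cite[Thm.~5.1.11]{engelking}, a regular space in which every open cover has a locally finite, not necessarily open, refinement is paracompact.
\end{proof}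

With one factor, these tools already suffice, and no separation is needed. The following is the case $\rho=1$ of Theorem~\ref{thm:B}, up to exchanging the factors; we prove it first as a warm-up.

\begin{proposition}\label{prop:one}
Every paraLindel\"of subspace $X$ of an ordinal $\mu$ is paracompact.
\end{proposition}

\begin{proof}
We use induction on $\mu$; the case $\mu=0$ is trivial. Let $\mu=\mu'+1$. If $\mu'\notin X$, then $X\subset\mu'$. If $\mu'\in X$, then for every clopen $B\ni\mu'$ the set $X\setminus B$ is a closed subspace of $X$ inside $\mu'$; apply Lemma~\ref{lem:glue}(a). Now let $\mu$ be a limit. If $\mu=\sup_n\mu_n$ with $\mu_n<\mu$ strictly increasing, then $X$ is the topological sum of $X\cap[0,\mu_0]$ and the sets $X\cap(\mu_n,\mu_{n+1}]$. If $\mathrm{cf}\,\mu>\omega$, Lemma~\ref{lem:copies}, applied to an end map $\varphi$, gives a club $A$ with $X\cap\varphi[A]=\emptyset$, and $X$ is the topological sum of the bounded pieces $X\cap J_i$ of Lemma~\ref{lem:cut} (with $\rho=1$). In both limit cases the summands are closed in $X$ and lie in ordinals below $\mu$.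
\end{proof}

\section{The smallest case: the Tychonoff plank}\label{sec:plank}

Let us see what is different with two factors. In the plank $P=\bigl((\omega_1+1)\times(\omega+1)\bigr)\setminus\{(\omega_1,\omega)\}$ the right edge $\{\omega_1\}\times\omega$ and the top edge $\omega_1\times\{\omega\}$ are disjoint and closed, but not separated: an open set $V$ containing the right edge contains $(a_n,\omega_1]\times\{n\}$ for suitable $a_n<\omega_1$, and if $\sup_na_n<x<\omega_1$, then $(x,\omega)\in\overline V$. Of course $P$ is not paraLindel\"of, because its top edge is a closed copy of $\omega_1$. To illustrate the method, we now show by hand the special case of Theorem~\ref{thm:B} that \emph{every paraLindel\"of subspace $X$ of $(\omega_1+1)\times(\omega+1)$ is paracompact}.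

By Lemma~\ref{lem:glue}(a) we may assume $(\omega_1,\omega)\notin X$; otherwise pass to the closed subspaces $X\setminus B$ with $B$ a clopen neighborhood of the corner. Let
\[
K=X\cap(\{\omega_1\}\times\omega),\qquad H=X\cap(\omega_1\times\{\omega\}).
\]

\emph{$K$ and $H$ are separated.} Let $\mathcal W$ be a locally countable open refinement of the cover of $X$ by the bounded sets $X\cap([0,\xi]\times(\omega+1))$, $\xi<\omega_1$, and the rows $X\cap((\omega_1+1)\times\{n\})$, $n<\omega$. For $t\in H$ choose $W_t\in\mathcal W$ with $t\in W_t$. No row with $n<\omega$ contains $t$, so $W_t$ lies in some $[0,\xi]\times(\omega+1)$. For each $n$ with $(\omega_1,n)\in K$ choose $a_n<\omega_1$ such that $X\cap((a_n,\omega_1]\times\{n\})$ meets only countably many members of $\mathcal W$. Those of them that are of the form $W_t$ are bounded, so they all lie in $[0,b_n]\times(\omega+1)$ for some $b_n$ with $a_n\le b_n<\omega_1$. Then $M_n=X\cap((b_n,\omega_1]\times\{n\})$ meets no $W_t$ at all. So $\bigcup_nM_n\supset K$ and $\bigcup_tW_t\supset H$ are disjoint and open.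

\emph{Cutting.} A closed $F\subset X$ that misses $H$ lies in $(\omega_1+1)\times\omega$. It is the topological sum of its rows, and these are paracompact by Proposition~\ref{prop:one}. A closed $F\subset X$ that misses $K$ lies in $\omega_1\times(\omega+1)$. For each $n\le\omega$, Lemma~\ref{lem:copies} applied to $\xi\mapsto(\xi,n)$ gives a club in $\omega_1$ over which $F$ has no point in row $n$. Let $A$ be the intersection of these clubs. By Lemma~\ref{lem:cut} (with $\varphi$ the identity of $\omega_1$), $F$ is the topological sum of countable spaces; countable regular spaces are Lindel\"of, hence paracompact. Now Lemma~\ref{lem:glue}(b) shows that $X$ is paracompact.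

\medskip
The separation step shows what paraLindel\"ofness contributes: every point of $K$ has a neighborhood that meets $W_t$ for only countably many $t\in H$. Here this neighborhood of $(\omega_1,n)$ could then be shrunk so as to avoid countably many bounded sets at once. A general space does not allow this, and the conflicts have to be removed finitely many at a time. That is the content of the next section.

\section{Separating a locally countable closed set}\label{sec:sep}

A subset $H$ of a space $X$ is \emph{locally countable} if every $t\in H$ has an open neighborhood $O_t$ in $X$ such that $O_t\cap H$ is countable. Subsets of locally countable sets are locally countable. In the plank, the top edge is such a set.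

\begin{lemma}[Separation]\label{lem:sep}
Let $X$ be a regular paraLindel\"of space, and let $H,K\subset X$ be disjoint closed sets with $H$ locally countable. Then $H$ and $K$ are separated.
\end{lemma}

The idea is to choose a family of open sets covering $K$, and a neighborhood $N_t$ of each $t\in H$, such that each member of the family meets only countably many $N_t$ and vice versa. Then the conflicts form a graph with countable components, and in each component an enumeration in type at most $\omega$ allows us to remove conflicts finitely many at a time. Getting countability in both directions takes two uses of the paraLindel\"of property.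

\begin{proof}
\emph{Step 1: every point of $K$ sees few points of $H$.} Let $\mathcal W_1$ be a locally countable open refinement of the cover $\{O_t\setminus K:t\in H\}\cup\{X\setminus H\}$. For $t\in H$ pick $W_t\in\mathcal W_1$ with $t\in W_t$. Since $W_t\not\subset X\setminus H$, we have $W_t\subset O_{t'}\setminus K$ for some $t'\in H$. Hence $W_t\cap H$ is countable and $W_t\cap K=\emptyset$. By regularity choose an open $N_t^0\ni t$ with $\overline{N_t^0}\subset W_t$. For $z\in K$ choose an open $M_z\ni z$ with $\overline{M_z}\cap H=\emptyset$ that meets only countably many members of $\mathcal W_1$.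

If $M_z\cap N_t^0\ne\emptyset$, then $W_t$ is one of the countably many members of $\mathcal W_1$ that meet $M_z$, and $t$ belongs to the countable set $W_t\cap H$. So each $M_z$ meets $N_t^0$ for only countably many $t\in H$. This is where the local countability of $H$ is used: one and the same $W\in\mathcal W_1$ may serve as $W_t$ for many $t$, but only for countably many.

\emph{Step 2: the other direction.} The family of all $M_z$ need not be locally countable, so we refine once more. Let $\mathcal W_2$ be a locally countable open refinement of $\{M_z:z\in K\}\cup\{X\setminus K\}$, and let $\mathcal W_K=\{W\in\mathcal W_2:W\cap K\ne\emptyset\}$. Then $\mathcal W_K$ covers $K$. Each $W\in\mathcal W_K$ is contained in some $M_z$, so $\overline W\cap H=\emptyset$, and $W$ meets $N_t^0$ for only countably many $t$. For $t\in H$ choose an open $N_t$ with $t\in N_t\subset N_t^0$ that meets only countably many members of $\mathcal W_2$. Note that $\overline{N_t}\cap K=\emptyset$, because $\overline{N_t}\subset W_t$.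

\emph{Step 3: removing the conflicts.} Consider the bipartite graph with vertex classes $\mathcal W_K$ and $H$, in which $W$ and $t$ are joined if $W\cap N_t\ne\emptyset$. By Steps 1 and 2 all degrees are countable, so all connected components are countable. In each component list the vertices as $W_0,W_1,\dots$ and $t_0,t_1,\dots$ (either list may be finite or empty) and, for the indices that occur, put
\[
W_i^*=W_i\setminus\bigcup_{j\le i}\overline{N_{t_j}},\qquad
N_{t_j}^*=N_{t_j}\setminus\bigcup_{i\le j}\overline{W_i}.
\]
Only finitely many closed sets are removed each time, so these sets are open. Since $\overline{N_t}\cap K=\emptyset$ for all $t\in H$, we have $W_i^*\cap K=W_i\cap K$; since $\overline W\cap H=\emptyset$ for all $W\in\mathcal W_K$, we have $t_j\in N_{t_j}^*$. Finally $W_i^*\cap N_{t_j}^*=\emptyset$: if $j\le i$, then $N_{t_j}$ was removed from $W_i$, and if $i\le j$, then $W_i$ was removed from $N_{t_j}$. If $W$ and $t$ lie in different components, then $W\cap N_t=\emptyset$ already. Hence the union of all $W^*$ contains $K$, the union of all $N_t^*$ contains $H$, and these open sets are disjoint.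
\end{proof}

The plank shows that the lemma can fail in a regular space that is not paraLindel\"of.

\section{Peeling off layers}\label{sec:layers}

In larger products the horizontal edge $H$ need not be locally countable: every neighborhood of a point of $H$ whose first coordinate is $\omega_1$ may meet the horizontal line through this point in uncountably many points of $H$. But if the first factor is at most $\omega_1^{\,n}$, then $H$ consists of finitely many layers, each locally countable away from the next. For example, if $\mu=\omega_1^{\,2}$, an $x<\mu$ that is not a multiple of $\omega_1$ has a countable neighborhood $(\omega_1\eta,\omega_1\eta+\delta]$, and a nonzero multiple $x=\omega_1\beta$ of $\omega_1$ has a neighborhood $[0,x]$ containing only countably many multiples of $\omega_1$. We separate first the thinnest layer, then the part of the next layer that is still too close to $K$, and so on.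

\begin{lemma}\label{lem:layers}
Let $n<\omega$ and $\mu\le\omega_1^{\,n}$, let $X\subset\mu\times\rho$ be paraLindel\"of, and let $Y\subset\rho$ be closed of order type at most $\omega_1$. Then $H=X\cap(\mu\times Y)$ is separated from every closed $K\subset X$ disjoint from $H$.
\end{lemma}

\begin{proof}
For $m\le n$ let $D_m$ be the set of all $x<\mu$ of the form $x=\omega_1^{\,m}\xi$. Since $\xi\mapsto\omega_1^{\,m}\xi$ is strictly increasing and continuous, $D_m$ is closed in $\mu$. Clearly $\mu=D_0\supset D_1\supset\dots\supset D_n$, and $D_n\subset\{0\}$ because $\mu\le\omega_1^{\,n}$. For $y\in Y$ the set $Y\cap[0,y]$ is countable, since the order type of $Y$ is at most $\omega_1$; this is what that hypothesis is for. It follows that: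
\begin{itemize}
\item $D_n\times Y$ is locally countable: $\mu\times[0,y]$ is a neighborhood of $(0,y)$ that meets $D_n\times Y$ in a countable set.
\item If $m<n$, each point $(x,y)\in(D_m\setminus D_{m+1})\times Y$ has a neighborhood meeting $D_m\times Y$ in a countable set. Write $x=\omega_1^{\,m}(\omega_1\eta+\delta)$ with $\delta<\omega_1$; here $\delta>0$, since otherwise $x=\omega_1^{\,m+1}\eta\in D_{m+1}$. The set
\[
D_m\cap(\omega_1^{\,m+1}\eta,\,x]=\{\omega_1^{\,m}(\omega_1\eta+\delta'):0<\delta'\le\delta\}
\]
is countable, so $(\omega_1^{\,m+1}\eta,x]\times[0,y]$ is the required neighborhood.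
\end{itemize}

Put $H_m=X\cap(D_m\times Y)$, a closed subset of $X$ with $H_m\subset H$. By downward induction on $m$ we find open sets $V_m\supset K$ in $X$ with $\overline{V_m}\cap H_m=\emptyset$. For $m=n$, apply Lemma~\ref{lem:sep} to $H_n$ and $K$. Now let $m<n$ and suppose $V_{m+1}$ has been found. The set $H_m\cap\overline{V_{m+1}}$ is closed, misses $K$, and misses $H_{m+1}$. So it is a subset of $D_m\times Y$ all of whose points lie in $(D_m\setminus D_{m+1})\times Y$, and by the second item it is locally countable. Lemma~\ref{lem:sep} gives an open $V\supset K$ with $\overline V\cap H_m\cap\overline{V_{m+1}}=\emptyset$. The set $V_m=V\cap V_{m+1}$ is as required, because $\overline{V_m}\subset\overline V\cap\overline{V_{m+1}}$.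

Since $H_0=H$, the sets $V_0$ and $X\setminus\overline{V_0}$ separate $K$ and $H$.
\end{proof}

\section{The induction}\label{sec:induction}

We treat Theorems \ref{thm:B} and \ref{thm:C} together. Let $\mathcal C$ be one of the following classes:
\begin{itemize}
\item $\mathcal N$, the class of normal paraLindel\"of subspaces of products $\mu\times\rho$ of two ordinals;
\item $\mathcal B_n$, for a fixed $n<\omega$, the class of paraLindel\"of subspaces of products $\mu\times\rho$ of two ordinals with $\mu\le\omega_1^{\,n}$.
\end{itemize}
The proof uses only two properties of a member $X\subset\mu\times\rho$ of $\mathcal C$, besides paraLindel\"ofness and, for $\mathcal B_n$, the bound $|\mu|\le\omega_1$: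
\begin{enumerate}
\item[(C1)] If $F$ is closed in $X$ and $F\subset\mu^*\times\rho^*$ with $\mu^*\le\mu$, $\rho^*\le\rho$, then $F$, as a subspace of $\mu^*\times\rho^*$, is in $\mathcal C$.
\item[(C2)] Let $C\subset\mu$ and $Y\subset\rho$ be closed with $X\cap(C\times Y)=\emptyset$; if $\mathcal C=\mathcal B_n$, assume that $Y$ has order type at most $\omega_1$. Then $X\cap(C\times\rho)$ and $X\cap(\mu\times Y)$ are separated.
\end{enumerate}
Property (C1) is clear. In (C2) the two sets are closed and disjoint; for $\mathcal N$ the conclusion is normality, and for $\mathcal B_n$ it is Lemma~\ref{lem:layers}.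

\begin{proposition}\label{prop:main}
Every member of $\mathcal C$ is paracompact.
\end{proposition}

The proof first shows that $X$ is paracompact as soon as it misses a product of two clubs, one cofinal in each factor; this is criterion $(*)$ below. Suitable clubs are then found by comparing the cofinalities of $\mu$ and $\rho$. Only when these are equal and uncountable does $X$ have to be split first.

\begin{proof}
We use induction on $(\mu,\rho)$ in the product order, which is well-founded. Let $X\subset\mu\times\rho$ be in $\mathcal C$, and assume the claim for all members of $\mathcal C$ in products $\mu^*\times\rho^*$ with $\mu^*\le\mu$, $\rho^*\le\rho$ and $(\mu^*,\rho^*)\ne(\mu,\rho)$. By (C1) this applies to all closed subsets of $X$ that lie in such a product. If $\mu=0$ or $\rho=0$, then $X=\emptyset$. So let $\mu,\rho>0$.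

\medskip
\textbf{Cofinality $\omega$.} If $\mu=\sup_n\mu_n$ with $\mu_n<\mu$ strictly increasing, then $X$ is the topological sum of $X\cap([0,\mu_0]\times\rho)$ and the sets $X\cap((\mu_n,\mu_{n+1}]\times\rho)$, which are paracompact by the induction hypothesis. If $\mathrm{cf}\,\rho=\omega$, cut $\rho$ in the same way.

From now on $\kappa=\mathrm{cf}\,\mu$ and $\lambda=\mathrm{cf}\,\rho$ are different from $\omega$, so each is $1$ or a regular uncountable cardinal. Fix end maps $\varphi:\kappa\to\mu$ and $\psi:\lambda\to\rho$.

\medskip
\textbf{Cutting $X$ along an edge.} \emph{Let $A\subset\kappa$ and $B\subset\lambda$ be clubs. A closed $F\subset X$ that misses $\varphi[A]\times\rho$ or $\mu\times\psi[B]$ is paracompact.} Suppose $F$ misses $\varphi[A]\times\rho$. If $\kappa=1$ and $\mu=\mu'+1$, then $\varphi[A]=\{\mu'\}$ and $F\subset\mu'\times\rho$, so the induction hypothesis applies. If $\kappa>\omega$, then by Lemma~\ref{lem:cut} $F$ is the topological sum of sets $F\cap(J_i\times\rho)$, each of which is closed in $X$ and lies in $(\varphi(a_i)+1)\times\rho$, where $\varphi(a_i)+1<\mu$; again the induction hypothesis applies. For $\mu\times\psi[B]$ interchange the coordinates.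

\medskip
\textbf{Missing points.} If $\lambda>\omega$, then for each $x<\mu$ the map $j\mapsto(x,\psi(j))$ is an embedding of $\lambda$ into $\mu\times\rho$ with closed image. By Lemma~\ref{lem:copies} there is a club $E_x\subset\lambda$ with
\[
(x,\psi(j))\notin X\quad\text{for all }j\in E_x .
\]
Likewise, if $\kappa>\omega$, then for each $y<\rho$ there is a club $E'_y\subset\kappa$ with $(\varphi(i),y)\notin X$ for all $i\in E'_y$.

\medskip
\textbf{A long second factor: $\lambda>\omega$ and $\lambda>|\mu|$.} Then $B=\bigcap_{x<\mu}E_x$ is a club, and $X$ misses $\mu\times\psi[B]$. So $X$ is paracompact by cutting.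

From now on we assume that this is not the case. For $\mathcal C=\mathcal B_n$ this means that $\lambda=1$ or $\omega<\lambda\le|\mu|\le\omega_1$; so $\lambda\le\omega_1$, and every set $\psi[B]$ with $B$ a club in $\lambda$ has order type $\lambda\le\omega_1$. Thus in either class (C2) applies to all $C=\varphi[A]$ and $Y=\psi[B]$ with clubs $A\subset\kappa$ and $B\subset\lambda$. This gives the following criterion:
\begin{quote}
$(*)$\quad \emph{If $X'\subset X$ is closed and there are clubs $A\subset\kappa$ and $B\subset\lambda$ with $X'\cap(\varphi[A]\times\psi[B])=\emptyset$, then $X'$ is paracompact.}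
\end{quote}
Indeed, $X'\in\mathcal C$ by (C1), so by (C2), applied to $X'$, the sets $K=X'\cap(\varphi[A]\times\rho)$ and $H=X'\cap(\mu\times\psi[B])$ are separated. By cutting, every closed subset of $X'$ that misses $K$ or $H$ is paracompact. Now use Lemma~\ref{lem:glue}(b).

It remains to find suitable clubs.

\medskip
\textbf{Case $\kappa=\lambda=1$.} Let $p$ be the corner $(\varphi(0),\psi(0))$. A closed $X'\subset X$ that misses $p$ is paracompact by $(*)$ with $A=B=\{0\}$. If $p\notin X$, take $X'=X$. If $p\in X$, this applies to $X'=X\setminus B'$ for every clopen neighborhood $B'$ of $p$ in $X$, and $X$ is paracompact by Lemma~\ref{lem:glue}(a).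

\medskip
\textbf{Case $\kappa<\lambda$.} Then $\lambda>\omega$, and $B=\bigcap_{i<\kappa}E_{\varphi(i)}$ is a club in $\lambda$, being an intersection of fewer than $\lambda$ clubs. Since $X\cap(\varphi[\kappa]\times\psi[B])=\emptyset$, criterion $(*)$ applies with $A=\kappa$ and $X'=X$.

\medskip
\textbf{Case $\lambda<\kappa$.} Similarly, $A=\bigcap_{j<\lambda}E'_{\psi(j)}$ is a club in $\kappa$, and $X\cap(\varphi[A]\times\psi[\lambda])=\emptyset$. Apply $(*)$ with $B=\lambda$ and $X'=X$.

\medskip
\textbf{Case $\kappa=\lambda>\omega$.} Now we would have to intersect $\kappa$ many clubs in $\kappa$, and only the diagonal intersection is available. It controls the points $(\varphi(i),\psi(j))$ with $i<j$. This suggests splitting $X$ into a part above the diagonal, a part below it, and small pieces along it.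

The map $i\mapsto(\varphi(i),\psi(i))$ is an embedding of $\kappa$ into $\mu\times\rho$. Its image is closed: it is the graph, with the second coordinate as the argument, of the continuous function $\varphi\circ\psi^{-1}$ from the closed set $\psi[\kappa]\subset\rho$ to the Hausdorff space $\mu$. By Lemma~\ref{lem:copies} there is a club $D=\{d_i:i<\kappa\}$, enumerated increasingly, with $(\varphi(d),\psi(d))\notin X$ for all $d\in D$. For $(x,y)\in\mu\times\rho$ let
\[
a(x)=\min\{d\in D:x\le\varphi(d)\},\qquad b(y)=\min\{d\in D:y\le\psi(d)\},
\]
and let
\begin{gather*}
U=\bigcup_{d\in D}[0,\varphi(d)]\times(\psi(d),\rho),\qquad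
L=\bigcup_{d\in D}(\varphi(d),\mu)\times[0,\psi(d)],\\
Q_0=[0,\varphi(d_0)]\times[0,\psi(d_0)],\qquad
Q_{i+1}=(\varphi(d_i),\varphi(d_{i+1})]\times(\psi(d_i),\psi(d_{i+1})]\quad(i<\kappa);
\end{gather*}
see Figure~\ref{fig:stairs}. All these sets are open.

We have $(x,y)\in U$ if and only if $a(x)<b(y)$: if $x\le\varphi(d)$ and $y>\psi(d)$ for some $d\in D$, then $a(x)\le d<b(y)$; conversely, if $a(x)<b(y)$, take $d=a(x)$. In the same way $(x,y)\in L$ if and only if $b(y)<a(x)$. Finally let $a(x)=b(y)=d_i$. By Lemma~\ref{lem:cut}, applied in both factors with the club $D$, we have $(x,y)\in Q_i$ if $i$ is not a limit, and $(x,y)=(\varphi(d_i),\psi(d_i))\notin X$ if $i$ is a limit. Conversely, all points of $Q_i$ satisfy $a(x)=b(y)=d_i$. So the sets $U$, $L$ and $Q_i$ are pairwise disjoint and cover $X$, and $X$ is the topological sum of $X\cap U$, $X\cap L$ and the sets $X\cap Q_i$.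

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (0,0) -- (6.1,0) node[right] {$\mu$};
\draw[->] (0,0) -- (0,5.6) node[above] {$\rho$};
\draw[fill=gray!25] (0,0) rectangle (1.4,1.4);
\draw[fill=gray!25] (1.4,1.4) rectangle (2.4,2.4);
\draw[fill=gray!25] (2.4,2.4) rectangle (3.0,3.0);
\draw[fill=gray!25] (3.0,3.0) rectangle (3.3,3.3);
\draw[dotted,thick] (3.33,3.33) -- (3.55,3.55);
\draw[fill=gray!25] (3.6,3.6) rectangle (4.8,4.8);
\draw[dotted,thick] (4.9,4.9) -- (5.3,5.3);
\draw[fill=white] (3.6,3.6) circle (0.08);
\node at (0.7,0.7) {$Q_0$};
\node at (1.9,1.9) {$Q_1$};
\node at (2.7,2.7) {$Q_2$};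
\node at (4.2,4.2) {$Q_{\omega+1}$};
\node at (1.3,3.9) {$U$};
\node at (4.4,1.5) {$L$};
\draw[dashed] (1.4,1.4) -- (1.4,0) node[below] {$\varphi(d_0)$};
\draw[dashed] (3.6,3.5) -- (3.6,0) node[below] {$\varphi(d_\omega)$};
\draw[dashed] (1.4,1.4) -- (0,1.4) node[left] {$\psi(d_0)$};
\draw[dashed] (3.5,3.6) -- (0,3.6) node[left] {$\psi(d_\omega)$};
\end{tikzpicture}
\caption{The decomposition of $\mu\times\rho$ along the staircase given by a club $D=\{d_i:i<\kappa\}$. The part $U$ lies above the boxes $Q_i$, the part $L$ below them. At a limit index such as $\omega$ the boxes converge to the point $(\varphi(d_\omega),\psi(d_\omega))$ (white dot), which lies in none of the open sets $U$, $L$, $Q_i$; the club $D$ is chosen so that $X$ omits these points.}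
\label{fig:stairs}
\end{figure}

Each $Q_i$ is contained in $(\varphi(d_i)+1)\times(\psi(d_i)+1)$, so $X\cap Q_i$ is paracompact by the induction hypothesis.

For $X'=X\cap U$ take $A=\kappa$ and $B=\{j<\kappa:j\in E_{\varphi(i)}\text{ for all }i<j\}$, a diagonal intersection of clubs. If $(\varphi(i),\psi(j))\in U$ with $j\in B$, then $\varphi(i)\le\varphi(d)$ and $\psi(d)<\psi(j)$ for some $d\in D$. So $i\le d<j$, hence $j\in E_{\varphi(i)}$ and $(\varphi(i),\psi(j))\notin X$. Thus $X'\cap(\varphi[A]\times\psi[B])=\emptyset$, and $X\cap U$ is paracompact by $(*)$.

For $X'=X\cap L$ take $A=\{i<\kappa:i\in E'_{\psi(j)}\text{ for all }j<i\}$ and $B=\kappa$. If $(\varphi(i),\psi(j))\in L$ with $i\in A$, then $\varphi(d)<\varphi(i)$ and $\psi(j)\le\psi(d)$ for some $d\in D$. So $j\le d<i$, hence $i\in E'_{\psi(j)}$ and $(\varphi(i),\psi(j))\notin X$. By $(*)$, $X\cap L$ is paracompact.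

So $X$ is a topological sum of paracompact spaces.
\end{proof}

\section{Proofs of the theorems, and what is left}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
A paracompact Hausdorff space is normal, and it is paraLindel\"of. Conversely, normal paraLindel\"of subspaces of $\mu\times\rho$ are paracompact by Proposition~\ref{prop:main} for $\mathcal C=\mathcal N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By symmetry let $\mu\le\omega_1^{\,\omega}$, and let $X\subset\mu\times\rho$ be paraLindel\"of. Since $\omega_1^{\,\omega}=\sup_n\omega_1^{\,n}$ and $\omega_1^{\,0}=1$, the space $X$ is the topological sum of $X\cap([0,1]\times\rho)$ and the sets $X\cap((\omega_1^{\,n},\omega_1^{\,n+1}]\times\rho)$, $n<\omega$. Each of these is closed in $X$, hence paraLindel\"of. The first lies in $\mu^*\times\rho$ with $\mu^*=2\le\omega_1$, the others with $\mu^*=\omega_1^{\,n+1}+1\le\omega_1^{\,n+2}$. So each is paracompact by Proposition~\ref{prop:main} for the class $\mathcal B_1$ or $\mathcal B_{n+2}$, respectively.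
\end{proof}

Theorem~\ref{thm:A} was deduced from Theorem~\ref{thm:B} in Section~\ref{sec:intro}. Hence both assertions of the conjecture are false.

\begin{remark}
The bound $\omega_1^{\,\omega}$ enters through Lemma~\ref{lem:layers}. Its downward induction starts at a layer $D_n\subset\{0\}$ and passes through finitely many layers. If $\mu>\omega_1^{\,\omega}$, then the point $\omega_1^{\,\omega}$ belongs to every $D_n$ with $n<\omega$, so there is no such layer to start from. By Theorems \ref{thm:B} and \ref{thm:C}, a paraLindel\"of subspace of a product of two ordinals that is not paracompact would have to be non-normal and to live in a product with both factors larger than $\omega_1^{\,\omega}$. This paper does not settle whether such a subspace exists.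
\end{remark}

\begin{thebibliography}{9}

\bibitem{engelking}
Engelking, \emph{General Topology}.

\bibitem{michael}
Michael, \emph{A note on paracompact spaces}, Proc. AMS \textbf{4} (1953).

\bibitem{problem}
\emph{Paralindel\"of Subspaces In Products Of Two Ordinals}, \texttt{http://www.jams.or.jp/scm/contents/Vol-4-10/4-91.pdf}.

\end{thebibliography}
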